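# Energy minimizers on the sphere leave no cap of area $B/N$ empty

## 1. Every cap of area $B/N$ meets every minimizer

Let $S\subset\mathbb R^3$ be the unit sphere, $\lambda$ its area measure, and $\sigma=\lambda/4\pi$ the normalized area. Fix $r\in(0,1)$. For an $N$-tuple $X_N=(x_1,\dots,x_N)$ of points of $S$ put
$$\Phi(X_N,r)=\frac1{N^2}\sum_{j,k=1}^N\frac1{|x_j-rx_k|},\qquad \Psi(X_N,r)=\frac1{N^2}\sum_{j,k=1}^N\log\frac1{|x_j-rx_k|}.$$
A **minimizer** $Y_N$ is an $N$-tuple at which the chosen function attains its minimum over $S^N$. It exists because the function is continuous and $S^N$ is compact.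

An $N$-tuple is a **spherical $t$-design** if $\frac1N\sum_jf(x_j)=\int_Sf\,d\sigma$ for every polynomial $f$ of degree at most $t$. Let $T(N)$ be the largest $t$ for which an $N$-point spherical $t$-design exists (finite by Lemma 2 below), and set
$$\tau=\liminf_{N\to\infty}\frac{T(N)}{\sqrt N}.$$
Finally let $j_0\approx 2.405$ be the first positive zero of the Bessel function $J_0$.

**Theorem 1.** Let $r\in(0,1)$ and let the potential be $\Phi(\cdot,r)$ or $\Psi(\cdot,r)$. For every $B>4\pi j_0^2/\tau^2$ there is $N_0=N_0(B,r)$ such that for all $N\ge N_0$, every minimizing $N$-tuple $Y_N$ and every spherical cap $S_0$ of area $B/N$, the cap $S_0$ contains a point of $Y_N$.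

In particular the following statement, Conjecture 1.3 of "Problems of Chebyshev quadrature on sphere and circle", is true for both potentials: *the points of the extremizing $N$-tuples are well-distributed, in the sense that there are constants $B>0$ such that every spherical cap of area $B/N$ contains at least one point of $Y_N$ when $N\ge N_0(B)$.*

Some comments on the statement.

*The scale.* $N$ caps of area $4\pi/N$ have just enough area to cover $S$. So Theorem 1 says that the largest hole of a minimizer is, up to a constant factor, as small as the holes of an $N$-tuple can be (Proposition 2 makes this precise).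

*The potential is fixed while $N$ grows.* Since
$$|x_j-rx_k|^2=1+r^2-2r\,x_j\cdot x_k=(1-r)^2+r|x_j-x_k|^2\ge(1-r)^2,$$
both kernels are smooth on all of $S\times S$, including the diagonal. Two points that come together pay only a bounded price. All the information about the fine scale $N^{-1/2}$ must come out of a kernel that varies on scale about $1$.

*Uniformity.* Minimizers are not unique: any rotation of one is another. The constants $B$ and $N_0$ do not depend on the choice of minimizer or of cap. Moreover the threshold for $B$ does not depend on $r$; only $N_0$ does.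

*Why the threshold is finite.* It is finite exactly because $\tau>0$, and that is the one deep input. It is the theorem of A. Bondarenko, D. Radchenko and M. Viazovska, *Optimal asymptotic bounds for spherical designs*, Ann. of Math. 178 (2013), 443–452, which we call (BRV):

> **(BRV)** For each $d$ there is $C_d$ such that for all $N\ge C_dt^d$ there is a spherical $t$-design of $N$ points on $S^d$.

For $d=2$, take $t=\lfloor (N/C_2)^{1/2}\rfloor$. Then $T(N)\ge t$, hence $\tau\ge C_2^{-1/2}>0$. On the other side we shall see that $\tau\le2$.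

We prove Theorem 1 in Sections 2–7. Section 8 contains converses, and Section 9 a stronger theorem about discrepancy, valid on $S^d$ and for a class of kernels.

## 2. Two, three and four points

Both functions have the form
$$E(X_N)=\frac1{N^2}\sum_{j,k}K(x_j\cdot x_k),\qquad K(u)=(1+r^2-2ru)^{-1/2}\ \text{ or }\ K(u)=-\tfrac12\log(1+r^2-2ru).$$
In both cases $K'>0$ and $K''>0$ on $[-1,1]$.

Let $2\le N\le4$. From $0\le|\sum x_j|^2=N+\sum_{j\ne k}x_j\cdot x_k$, the average of $x_j\cdot x_k$ over the $N(N-1)$ ordered pairs $j\neq k$ is at least $-\frac1{N-1}$. By Jensen and monotonicity the average of $K(x_j\cdot x_k)$ over these pairs is at least $K(-\frac1{N-1})$, with equality if and only if all $x_j\cdot x_k=-\frac1{N-1}$. So the minimizers are the antipodal pair, the equilateral triangle on a great circle, and the regular tetrahedron.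

How large are the holes? In all three cases $\sum_jx_j=0$, so $\sum_jx_0\cdot x_j=0$ for every $x_0\in S$.

* For $N=2,3$ this gives $\max_jx_0\cdot x_j\ge0$, with equality when $x_0$ is orthogonal to all the $x_j$. Every closed hemisphere contains a point, and no smaller closed cap will always do. The area is $2\pi=B/N$ with $B=4\pi$ for $N=2$ and $B=6\pi$ for $N=3$.
* For $N=4$ we use one more identity. The tetrahedron satisfies $\sum_j(x_0\cdot x_j)^2=\frac43$ (it is a $2$-design; see Section 3). Put $b_j=x_0\cdot x_j$. Then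
$$\sum_{j=1}^4(b_j-\tfrac13)(b_j+1)=\sum_j\bigl(b_j^2+\tfrac23b_j-\tfrac13\bigr)=\tfrac43+0-\tfrac43=0 .$$
If all $b_j<\frac13$, then every term is $\le0$, so every $b_j=-1$, which contradicts $\sum b_j=0$. Hence some $b_j\ge\frac13$. The choice $x_0=-x_1$ shows this is sharp. The cap $\{u\ge\frac13\}$ has area $2\pi\cdot\frac23=\frac{4\pi}3$, so $B=\frac{16\pi}3$.

Keep the tetrahedron computation in mind. A polynomial that is $\le0$ below a level $w$, whose mean is not negative, and which the points integrate correctly, forces a point above level $w$. The proof of Theorem 1 does this with polynomials of degree of order $\sqrt N$. The difficulty is that for large $N$ nothing tells us that a minimizer integrates such polynomials correctly.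

## 3. Legendre expansions and the quantities $W_n$

**Legendre polynomials.** $P_n$ is the polynomial of degree $n$, orthogonal to all lower degrees for $du$ on $[-1,1]$, with $P_n(1)=1$. We have $|P_n|\le1$ on $[-1,1]$ and $\int_{-1}^1P_n^2\,du=\frac2{2n+1}$. The coefficients of $f=\sum f_nP_n$ are $f_n=\frac{2n+1}2\int_{-1}^1fP_n\,du$. For $x_0\in S$ and $f$ on $[-1,1]$ one has $\int_Sf(x_0\cdot x)\,d\sigma(x)=\frac12\int_{-1}^1f(u)\,du$.

**Spherical harmonics.** The harmonics of degree $n$ form a space of dimension $2n+1$. Let $Y_{nm}$ be a real basis of it, orthonormal for $\sigma$. Different degrees are orthogonal, and every polynomial of degree $\le t$ restricted to $S$ is a sum of harmonics of degrees $\le t$. The addition theorem says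
$$\sum_mY_{nm}(x)Y_{nm}(y)=(2n+1)P_n(x\cdot y).$$

**Definition.** For an $N$-tuple $X_N$ put
$$W_n(X_N)=\frac1{N^2}\sum_{j,k}P_n(x_j\cdot x_k).$$

By the addition theorem
$$W_n(X_N)=\frac1{2n+1}\sum_m\Bigl|\frac1N\sum_jY_{nm}(x_j)\Bigr|^2. \tag{1}$$
So $0\le W_n\le1$ and $W_0=1$. Since $\int Y_{nm}\,d\sigma=0$ for $n\ge1$, we read off that *$X_N$ is a $t$-design if and only if $W_1=\dots=W_t=0$*. Thus $W_n$ measures how badly $X_N$ fails to be a design in degree $n$.

*Example.* For the tetrahedron, $W_n=\frac14(1+3P_n(-\frac13))$. Since $P_1(-\frac13)=-\frac13$, $P_2(-\frac13)=-\frac13$ and $P_3(-\frac13)=\frac{11}{27}$, we get $W_1=W_2=0$ and $W_3=\frac59$. It is a $2$-design and not a $3$-design. The $2$-design property applied to $f(x)=(x_0\cdot x)^2$, whose mean is $\frac13$, is the identity used in Section 2.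

*Example.* The octahedron $\{\pm e_1,\pm e_2,\pm e_3\}$ is a $3$-design: odd monomials average to $0$ by symmetry, mixed products $x_ix_j$ with $i\ne j$ average to $0$, and each $x_i^2$ averages to $\frac13$.

Small $W_n$ controls the averages that we need for a test at $x_0$. By the addition theorem, Cauchy–Schwarz, and $\frac1{2n+1}\sum_mY_{nm}(x_0)^2=P_n(1)=1$,
$$\Bigl|\frac1N\sum_jP_n(x_0\cdot x_j)\Bigr|=\Bigl|\frac1{2n+1}\sum_mY_{nm}(x_0)\,\frac1N\sum_jY_{nm}(x_j)\Bigr|\le W_n(X_N)^{1/2}\qquad(x_0\in S). \tag{2}$$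

## 4. Geometric decay of the Legendre coefficients

**Step 1. From the energy to the $W_n$.** This step expresses $E$ through the $W_n$ with positive weights, and determines the size of the weights up to polynomial factors. Write $a_n$ for the Legendre coefficients of $K$.

**Lemma 1.** For both kernels and all $n\ge1$,
$$\frac{(1-r)\,r^n}{2\sqrt{2n}}\le a_n\le\tfrac32\,r^n. \tag{3}$$
Moreover $K=\sum_{n\ge0}a_nP_n$ uniformly on $[-1,1]$, and
$$E(X_N)=a_0+\sum_{n\ge1}a_nW_n(X_N). \tag{4}$$

*Proof.* For $\Phi$ the generating function $(1+r^2-2ru)^{-1/2}=\sum r^nP_n(u)$ gives $a_n=r^n$, and (3) holds.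

For $\Psi$, Rodrigues' formula $P_n=\frac1{2^nn!}\frac{d^n}{du^n}(u^2-1)^n$ and $n$ integrations by parts (the boundary terms vanish) give
$$a_n=\frac{2n+1}2\cdot\frac1{2^nn!}\int_{-1}^1K^{(n)}(u)(1-u^2)^n\,du .$$
By induction $K^{(n)}(u)=\frac12(n-1)!\,(2r)^n(1+r^2-2ru)^{-n}$: for $n=1$ this is $K'=r/(1+r^2-2ru)$, and differentiating once more brings down the factor $n\cdot2r$. Hence
$$a_n=\frac{2n+1}{4n}\int_{-1}^1h(u)^n\,du,\qquad h(u)=\frac{r(1-u^2)}{1+r^2-2ru}=r\Bigl(1-\frac{(u-r)^2}{1+r^2-2ru}\Bigr),$$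
where the last equality uses $1-u^2=(1+r^2-2ru)-(u-r)^2$. The second form shows that $0\le h\le r$, with the maximum at $u=r$.

*Upper bound.* $a_n\le\frac{2n+1}{4n}\cdot2r^n\le\frac32r^n$.

*Lower bound.* On the interval $|u-r|\le(1-r)/\sqrt{2n}$, which lies in $[-1,1]$, we use $1+r^2-2ru\ge(1-r)^2$. There $h\ge r(1-\frac1{2n})$, so $h^n\ge r^n(1-\frac1{2n})^n\ge\frac12r^n$ by Bernoulli. The interval has length $2(1-r)/\sqrt{2n}$, and $\frac{2n+1}{4n}\ge\frac12$. So $a_n\ge\frac12\cdot\frac12r^n\cdot\frac{2(1-r)}{\sqrt{2n}}$, which is (3).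

*Convergence.* Since $|P_n|\le1$ and $\sum a_n$ converges absolutely, $\sum a_nP_n$ converges uniformly. Its sum is continuous with the same Legendre coefficients as $K$. A continuous function all of whose Legendre coefficients vanish is $0$ by Weierstrass' theorem, so the sum is $K$. Summing $K(x_j\cdot x_k)=\sum a_nP_n(x_j\cdot x_k)$ over $j,k$ and dividing by $N^2$ gives (4). $\square$

Every term of the sum in (4) is $\ge0$, so $E\ge a_0$ always, and minimizing $E$ means making the $W_n$ small. But the weight $a_n\approx r^n$ of degree $n$ is exponentially small. This is where a first attempt breaks down.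

## 5. Comparison with random points stops at degree about $\log N$

To use (4), compare a minimizer with a competitor. The first one that comes to mind is a tuple of independent uniform random points. For $n\ge1$ the off-diagonal terms of $W_n$ have mean $0$ and the $N$ diagonal terms equal $1$, so $W_n$ has mean $\frac1N$. Some tuple has energy at most the mean, so for a minimizer
$$a_nW_n(Y_N)\le E(Y_N)-a_0\le\frac1N\sum_{k\ge1}a_k=\frac{K(1)-a_0}N .$$
For fixed $n$ this gives $W_n(Y_N)\to0$. So minimizers become uniformly distributed, and every *fixed* cap is eventually hit.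

For the caps of the theorem it is useless. The resulting bound $W_n(Y_N)\le\frac{K(1)-a_0}{a_nN}$ says nothing beyond $W_n\le1$ as soon as $a_nN\le K(1)-a_0$. By the upper bound in (3) this happens once $\frac32r^nN\le K(1)-a_0$, that is, for all
$$n\ge\frac{\log N}{\log(1/r)}+O_r(1).$$
The test polynomials of Section 7 have degree $2k-1$ and detect caps of area of order $k^{-2}$. With $k$ of order $\log N$ they see caps of area of order $(\log N)^{-2}$, far above $1/N$. We need control up to degrees of order $\sqrt N$. For this the energy gap $E(Y_N)-a_0$ must be known to be exponentially small in $\sqrt N$, not of order $1/N$.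

So we need a competitor whose $W_n$ *vanish* for all $n$ up to a multiple of $\sqrt N$, and this is what a spherical design is. The exponential decay of $a_n$, which was the obstacle, then becomes an advantage: it makes the tail $\sum_{k>t}a_k$ of size about $r^t$, which is smaller than $a_n$ by the exponential factor $r^{t-n}$.

## 6. Comparison with a spherical design of degree $T(N)$

We first check that $T(N)$ is finite, and that $\sqrt N$ is the right order of degree.

**Lemma 2.** Let $s=\lfloor\sqrt N\rfloor$. For every $N$-tuple $X_N$ on $S$, $\max_{1\le n\le2s}W_n(X_N)\ge\frac1{N(s+1)^2}$. In particular no $N$-point $2\lfloor\sqrt N\rfloor$-design exists, $T(N)$ is finite, and $\tau\le2$.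

*Proof.* First, a product $P_mP_l=\sum_nc_n^{(m,l)}P_n$ has coefficients $\ge0$. Indeed, fixing $x$ and integrating in $y$,
$$\frac{c_n^{(m,l)}}{2n+1}=\frac12\int_{-1}^1P_mP_lP_n\,du=\iint P_m(x\cdot y)P_l(x\cdot y)P_n(x\cdot y)\,d\sigma(x)\,d\sigma(y),$$
and by three uses of the addition theorem the right side equals
$$\frac1{(2m+1)(2l+1)(2n+1)}\sum_{i,j,k}\Bigl(\int_SY_{mi}Y_{lj}Y_{nk}\,d\sigma\Bigr)^2\ge0 .$$

Now let $F=\bigl(\sum_{n\le s}(2n+1)P_n\bigr)^2=\sum_{n\le2s}c_nP_n$. Then $c_n\ge0$ and $F\ge0$. Since $\sum_{n\le s}(2n+1)=(s+1)^2$, we have $F(1)=\sum_nc_n=(s+1)^4$ and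
$$c_0=\frac12\int_{-1}^1F\,du=\sum_{n\le s}(2n+1)^2\cdot\frac1{2n+1}=(s+1)^2 .$$
Keeping only the $N$ diagonal terms,
$$\sum_{n\le2s}c_nW_n=\frac1{N^2}\sum_{j,k}F(x_j\cdot x_k)\ge\frac{(s+1)^4}N .$$
Subtract the term $c_0W_0=(s+1)^2$ and use $(s+1)^2\ge N+1$:
$$\sum_{n=1}^{2s}c_nW_n\ge(s+1)^2\Bigl(\frac{(s+1)^2}N-1\Bigr)\ge\frac{(s+1)^2}N .$$
Since $\sum_{n\ge1}c_n\le(s+1)^4$, the largest $W_n$ with $1\le n\le2s$ is at least $\frac{(s+1)^2}{N(s+1)^4}=\frac1{N(s+1)^2}$. A $2s$-design would have all these $W_n=0$. So $T(N)<2\sqrt N$ and $\tau\le2$. $\square$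

(The proof allows repeated points. Nothing in these notes requires the points of a tuple or of a design to be distinct.)

**Step 2. Minimizers are approximate designs.** This step bounds $W_n(Y_N)$ by an exponentially small number for all $n\le(1-\varepsilon)t$.

**Lemma 3.** Suppose an $N$-point $t$-design exists, and let $Y_N$ be any minimizer. Then
$$E(Y_N)-a_0\le\frac{3\,r^{t+1}}{2(1-r)}, \tag{5}$$
$$W_n(Y_N)\le C_r\sqrt n\;r^{\,t+1-n},\qquad C_r=\frac{3\sqrt2}{(1-r)^2},\qquad 1\le n\le t. \tag{6}$$

*Proof.* Let $D_N$ be the design. By (4), $W_k(D_N)=0$ for $1\le k\le t$, $W_k\le1$, and (3),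
$$E(Y_N)-a_0\le E(D_N)-a_0=\sum_{k>t}a_kW_k(D_N)\le\sum_{k>t}a_k\le\frac32\sum_{k>t}r^k=\frac{3r^{t+1}}{2(1-r)} .$$
All terms of $E(Y_N)-a_0=\sum_{k\ge1}a_kW_k(Y_N)$ are $\ge0$, so each single term $a_nW_n(Y_N)$ obeys the same bound. Divide by the lower bound in (3):
$$W_n(Y_N)\le\frac{3r^{t+1}}{2(1-r)}\cdot\frac{2\sqrt{2n}}{(1-r)r^n}=\frac{3\sqrt2}{(1-r)^2}\sqrt n\,r^{t+1-n}.\qquad\square$$

At $n=t$ the right side of (6) is $C_r\sqrt t\,r$, which tends to infinity with $t$, so the lemma says nothing there. For $n\le(1-\varepsilon)t$ it is at most $C_r\sqrt t\,r^{\varepsilon t}$, exponentially small in $t$. Any $\varepsilon>0$ will do, and we let $\varepsilon\to0$ at the end. Note also where $r$ sits: it affects how fast $r^{\varepsilon t}$ decays, and not how far the range of $n$ extends.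

## 7. A test polynomial built on the largest zero of $P_k$, and the proof of Theorem 1

**Step 3. The test polynomial.** We want a polynomial of degree at most $2k-1$ that is $\le0$ on $[-1,w]$, has positive mean, and for which $w$ is as close to $1$ as possible.

For $k\ge2$ let $\xi=\xi_k$ be the largest zero of $P_k$ and $q=P_k/(u-\xi)$, a polynomial of degree $k-1$. For $\varepsilon\in(0,1)$ let
$$w=\xi-\varepsilon(1-\xi),\qquad p(u)=(u-w)\,q(u)^2,\qquad\deg p=2k-1 .$$

**Lemma 4.** (a) $p\le0$ on $[-1,w]$, and if $w\ge-1$,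
$$\int_{-1}^1p\,du=\varepsilon(1-\xi)\int_{-1}^1q^2\,du,\qquad\int_{-1}^1|p|\,du\le2\int_{-1}^1q^2\,du. \tag{7}$$
(b) $1-\xi_k\ge k^{-2}$. (c) $k^2(1-\xi_k)\to j_0^2/2$ as $k\to\infty$. In particular $\xi_k,w\to1$.

*Proof.* (a) The sign is clear. Next,
$$\int_{-1}^1p\,du=\int_{-1}^1(u-\xi)q^2\,du+(\xi-w)\int_{-1}^1q^2\,du .$$
The first integral is $\int P_kq\,du=0$, since $\deg q<k$, and $\xi-w=\varepsilon(1-\xi)$. Finally $|u-w|\le2$ for $u,w\in[-1,1]$.

(b) From $P_{n+1}'-P_{n-1}'=(2n+1)P_n$ we get $P_k'=(2k-1)P_{k-1}+(2k-5)P_{k-3}+\cdots$, a combination of Legendre polynomials with nonnegative coefficients. Hence $|P_k'|\le P_k'(1)=\frac{k(k+1)}2$ on $[-1,1]$, and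
$$1=P_k(1)-P_k(\xi)\le(1-\xi)\frac{k(k+1)}2,\qquad\text{so}\qquad1-\xi\ge\frac2{k(k+1)}\ge\frac1{k^2}.$$

(c) We use the Mehler–Heine formula (Szegő, *Orthogonal Polynomials*, Theorem 8.1.1): $P_k(\cos(x/k))\to J_0(x)$, uniformly on compact sets. It can be seen directly from
$$P_k(\cos\varphi)=\sum_{j=0}^k(-1)^j\frac{(k+j)!}{(k-j)!\,(j!)^2}\sin^{2j}(\varphi/2).$$
For $\varphi=x/k$ and fixed $j$ the term tends to $(-1)^j(x/2)^{2j}/(j!)^2$. Since $\frac{(k+j)!}{(k-j)!}$ is a product of $2j$ factors, each $\le2k$, the term is at most $(2k)^{2j}(x/2k)^{2j}/(j!)^2=x^{2j}/(j!)^2$ in absolute value, so one may pass to the limit in the sum.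

Now $J_0>0$ on $[0,j_0)$, and $J_0<0$ just beyond $j_0$, because a zero of $J_0$ at $j_0$ with $J_0'(j_0)=0$ would force $J_0\equiv0$ by Bessel's equation. Write $\xi_k=\cos\theta_k$ and let $\eta>0$ be small. For large $k$, $P_k(\cos(x/k))>0$ for $0\le x\le j_0-\eta$, so $k\theta_k>j_0-\eta$. Also $P_k(\cos((j_0+\eta)/k))<0$, so $P_k$ has a zero between and $k\theta_k<j_0+\eta$. Hence $k\theta_k\to j_0$ and $k^2(1-\cos\theta_k)\to j_0^2/2$. $\square$

*Exact designs first.* Suppose for a moment that $Y_N$ is an exact $(2k-1)$-design with $k\ge2$. Take $x_0\in S$ and any $w<\xi_k$ in $[-1,1]$, so $w=\xi_k-\varepsilon(1-\xi_k)$ with some $\varepsilon>0$. If all $x_0\cdot y_j\le w$, then $\frac1N\sum_jp(x_0\cdot y_j)\le0$, but the design property gives the value $\frac12\int p\,du>0$. So some $x_0\cdot y_j>w$, and as there are finitely many points, letting $w\uparrow\xi_k$ yields some $x_0\cdot y_j\ge\xi_k$. For the octahedron ($k=2$, $P_2=\frac12(3u^2-1)$, $\xi_2=\frac1{\sqrt3}$) this is sharp: at $x_0=\frac1{\sqrt3}(1,1,1)$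 the largest scalar product is $\frac1{\sqrt3}$.

A minimizer is only an approximate design. So we keep the safety margin $\varepsilon(1-\xi)$ in (7). It is at least $\varepsilon k^{-2}$, while the errors in (6) are exponentially small in $t$, and this makes the argument survive.

**Step 4. Proof of Theorem 1.** We combine (2), (6) and Lemma 4, with degrees and margins chosen so that the constant comes out as claimed.

*Choice of parameters.* Let $B>4\pi j_0^2/\tau^2$. Choose $\gamma\in(0,\tau)$ and $\varepsilon\in(0,1)$ with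
$$\frac{1+\varepsilon}{(1-\varepsilon)^2}\cdot\frac{4\pi j_0^2}{\gamma^2}<B,$$
which is possible since the left side tends to $4\pi j_0^2/\tau^2$ as $\gamma\to\tau$, $\varepsilon\to0$. For large $N$ we have $t:=T(N)\ge\gamma\sqrt N$. Put $k=\lfloor(1-\varepsilon)t/2\rfloor$, so that $2k-1\le(1-\varepsilon)t$ and $k\le t/2$. For large $N$ also $k\ge2$ and $w\ge-1$. Let $Y_N=(y_1,\dots,y_N)$ be any minimizer and $x_0\in S$.

*Suppose the cap $\{x:x\cdot x_0>w\}$ contains no $y_j$.* Then every $x_0\cdot y_j$ lies in $[-1,w]$, where $p\le0$, so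
$$\frac1N\sum_jp(x_0\cdot y_j)\le0. \tag{8}$$

*A lower bound for the same average.* Write $p=\sum_{n\le2k-1}p_nP_n$ and $Q=\int_{-1}^1q^2\,du>0$. By (7),
$$p_0=\frac12\int_{-1}^1p\,du=\frac12\varepsilon(1-\xi_k)Q,\qquad|p_n|\le\frac{2n+1}2\int_{-1}^1|p|\,du\le(2n+1)Q .$$
With (2),
$$\frac1N\sum_jp(x_0\cdot y_j)\ge p_0-\sum_{n=1}^{2k-1}|p_n|W_n(Y_N)^{1/2}\ge\frac Q2\Bigl[\varepsilon(1-\xi_k)-2\sum_{n=1}^{2k-1}(2n+1)W_n(Y_N)^{1/2}\Bigr]. \tag{9}$$

*The bracket is positive for large $N$.* For $1\le n\le2k-1\le(1-\varepsilon)t$, (6) gives $W_n(Y_N)\le C_r\sqrt t\,r^{\varepsilon t}$. Since $\sum_{n=1}^{2k-1}(2n+1)=4k^2-1\le t^2$,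
$$2\sum_{n=1}^{2k-1}(2n+1)W_n(Y_N)^{1/2}\le2C_r^{1/2}\,t^{9/4}\,r^{\varepsilon t/2}.$$
On the other hand $\varepsilon(1-\xi_k)\ge\varepsilon k^{-2}\ge4\varepsilon t^{-2}$ by Lemma 4(b). As $r<1$ and $t\ge\gamma\sqrt N$, there is $N_1(\varepsilon,\gamma,r)$ such that for $N\ge N_1$ the bracket in (9) is positive. This contradicts (8). So for large $N$ the cap $\{x:x\cdot x_0>w\}$ contains a point of $Y_N$, for every $x_0$ and every minimizer.

*The area of this cap.* It is $2\pi(1-w)=2\pi(1+\varepsilon)(1-\xi_k)$. By Lemma 4(c) and $k\ge\frac{(1-\varepsilon)t}2-1$,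
$$2\pi(1+\varepsilon)(1-\xi_k)=(1+o(1))\frac{\pi(1+\varepsilon)j_0^2}{k^2}\le(1+o(1))\frac{(1+\varepsilon)\,4\pi j_0^2}{(1-\varepsilon)^2t^2}\le(1+o(1))\frac{1+\varepsilon}{(1-\varepsilon)^2}\cdot\frac{4\pi j_0^2}{\gamma^2}\cdot\frac1N,$$
which is less than $B/N$ for $N$ large. So every cap of area $B/N$ contains a concentric cap $\{x\cdot x_0>w\}$, and that cap contains a point of $Y_N$. All thresholds depend only on $B$ and $r$, through $\gamma$ and $\varepsilon$. $\blacksquare$

## 8. The energy gap, the lower bound $4\pi$, and kernels of finite degree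

Let $E_N$ be the minimum of $\Phi$ or $\Psi$. The number $a_0$ is the minimum of the continuous problem: for a probability measure $\nu$ on $S$, the addition theorem gives $\iint K(x\cdot y)\,d\nu\,d\nu=a_0+\sum_{n\ge1}\frac{a_n}{2n+1}\sum_m(\int Y_{nm}\,d\nu)^2\ge a_0$, with equality for $\nu=\sigma$. For $\Phi$, $a_0=1$.

**Proposition 1.** For $\Phi$ and for $\Psi$,
$$r^2\le\liminf_{N}(E_N-a_0)^{1/\sqrt N}\le\limsup_N(E_N-a_0)^{1/\sqrt N}\le r^\tau .$$

*Proof.* By (5) with $t=T(N)$, $(E_N-a_0)^{1/\sqrt N}\le\bigl(\frac3{2(1-r)}\bigr)^{1/\sqrt N}r^{(T(N)+1)/\sqrt N}$. The first factor tends to $1$. Since $r<1$, the limsup of the second is $r^\tau$.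

For the lower bound let $s=\lfloor\sqrt N\rfloor$. By Lemma 2 the minimizer has some $n$ with $1\le n\le2s$ and $W_n\ge\frac1{N(s+1)^2}$. By (3), $a_n\ge\frac{(1-r)r^{2s}}{2\sqrt{4s}}$ for all such $n$. So
$$E_N-a_0\ge a_nW_n\ge\frac{(1-r)\,r^{2s}}{4\sqrt s}\cdot\frac1{N(s+1)^2}.$$
Take the power $1/\sqrt N$: the factors that are polynomial in $N$ tend to $1$, and $r^{2s/\sqrt N}\to r^2$. $\square$

**Proposition 2.** No $B<4\pi$ can work in Theorem 1. Thus for every $r$ the critical $B$ in Conjecture 1.3 lies in $[4\pi,\,4\pi j_0^2/\tau^2]$.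

*Proof.* Let $B<4\pi$ and let $X_N$ be any $N$-tuple. The $N$ closed caps of area $B/N$ centred at its points have total area at most $B<4\pi$, so some $x_0\in S$ is in none of them. By symmetry of distance, the closed cap of area $B/N$ centred at $x_0$ contains no point of $X_N$. The upper end of the interval is Theorem 1. $\square$

The next fact shows that positivity of infinitely many coefficients cannot be dropped.

**Proposition 3.** If $K=\sum a_nP_n$ with $a_n\ge0$ for $n\ge1$ but $a_n=0$ for all $n>n_0$, then the well-distribution property fails for the minimizers of $N^{-2}\sum K(x_j\cdot x_k)$.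

*Proof.* Take a fixed $n_0$-design with $N_1$ points (it exists by (BRV)) and repeat it $q$ times. This is a tuple with $N=qN_1$ points and the same values $W_n=0$ for $1\le n\le n_0$, so its energy is $a_0$. Since $E\ge a_0$ always, it is a minimizer. It occupies only the $N_1$ given positions, so for all $q$ it misses one fixed cap of positive area. For any $B$, that cap contains a cap of area $B/N$ once $q$ is large. $\square$

## 9. Local discrepancy on $S^d$

The same comparison gives more than one point in each cap: it counts points, in any dimension, for every kernel whose coefficients decay fast and regularly enough.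

Let $d\ge2$, let $\sigma$ be the normalized measure on $S^d$, and let $d\mu=c_d(1-u^2)^{d/2-1}du$ be the probability measure on $[-1,1]$ with $\int f(x_0\cdot x)\,d\sigma(x)=\int f\,d\mu$. With $u=\cos\varphi$ it is $c_d\sin^{d-1}\varphi\,d\varphi$ on $[0,\pi]$; for $d=2$ it is $\frac12du$. Let $P_n$ now be the Gegenbauer polynomials for $\mu$ with $P_n(1)=1$, and $Z_n=(\int P_n^2\,d\mu)^{-1}$, which is the dimension of the space of degree-$n$ harmonics. The addition theorem reads $\sum_mY_{nm}(x)Y_{nm}(y)=Z_nP_n(x\cdot y)$; in particular $|P_n|\le1$ on $[-1,1]$. The number $\sum_{n\le s}Z_n$ is the dimension of the polynomials of degree $\le s$ on $S^d$, and it is at most $A_ds^d$ for $s\ge1$.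

Let $K(u)=\sum a_nP_n(u)$ with $\sum|a_n|<\infty$, and assume:

> **(H)** $a_n>0$ for all $n\ge1$, and for some $\delta\in(0,1]$ and every $A>0$: $\ t^A\sum_{k>t}a_k\big/\min_{1\le n\le\delta t}a_n\to0$ as $t\to\infty$.

*Examples.* If $c_1\rho_1^n\le a_n\le c_2\rho_2^n$ for $n\ge1$ with $c_1,c_2>0$ and $0<\rho_1\le\rho_2<1$, the quotient is at most a constant times $(\rho_2\rho_1^{-\delta})^t$, so (H) holds for every $\delta<\log\rho_2/\log\rho_1$. For $\Phi$ and $\Psi$, (3) bounds the quotient by a constant (depending on $r$) times $\sqrt t\,r^{(1-\delta)t}$, so (H) holds with any $\delta<1$. If $a_n=e^{-n^2}$, the quotient is at most $2e^{-t^2}/e^{-\delta^2t^2}$ for large $t$, and again any $\delta<1$ will do. By contrast $a_n=n^{-3}$ violates (H) for every $\delta$: the tail is of order $t^{-2}$ and the minimum of order $t^{-3}$.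

**Theorem 2.** Under (H) there are $C=C(d,\delta)$ and $N_0=N_0(K,d,\delta)$ such that for $N\ge N_0$, every minimizer $Y_N$ of $N^{-2}\sum K(x_j\cdot x_k)$ on $(S^d)^N$, and every (open or closed) cap $S_0$ of angular radius $\theta\in(0,\pi)$,
$$\Bigl|\tfrac1N\#\{j:y_j\in S_0\}-\sigma(S_0)\Bigr|\le C\,N^{-1/d}\bigl(\sin\theta+N^{-1/d}\bigr)^{d-1}.$$

*Consequences.* (i) The cap discrepancy of minimizers is $O(N^{-1/d})$, since $\sin\theta+N^{-1/d}\le2$.

(ii) For $B$ large, depending only on $d,\delta$, every cap of measure $\sigma(S_0)=B/N$ contains at least $1$ and at most $C'(B,d,\delta)$ points of $Y_N$, counted with multiplicity, for $N\ge N_0'(B,K,d,\delta)$. Indeed take $N$ so large that $B/N\le\frac12$, so $\theta\le\frac\pi2$. From $\frac{2\varphi}\pi\le\sin\varphi\le\varphi$ on $[0,\frac\pi2]$ we have $c\,\theta^d\le\sigma(S_0)\le c'\theta^d$ with $c,c'>0$ depending on $d$. Put $x=\theta N^{1/d}$. Then $cx^d\le N\sigma(S_0)=B\le c'x^d$, while $N$ times the error in Theorem 2 is at most $C(x+1)^{d-1}$.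 If $x\ge x_0(d,\delta)$ then $cx^d>C(x+1)^{d-1}$, and the cap contains a point; $x\ge x_0$ holds if $B\ge c'x_0^d$. The number of points is at most $B+C\bigl((B/c)^{1/d}+1\bigr)^{d-1}$. For $\Phi,\Psi$ one can fix $\delta=\frac12$, so $C,B,C'$ do not depend on $r$.

The test polynomial of Section 7 gives only a lower bound on the count. Now we need polynomials that squeeze the indicator of a cap from both sides with a small gap. The size of the gap is a Christoffel function.

**Definition.** For $k\ge1$, $\lambda_k(\xi)=\min\{\int q^2\,d\mu:\deg q\le k-1,\ q(\xi)=1\}$.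

Clearly $\lambda_1=1$ and $\lambda_{k+1}\le\lambda_k$. *Example:* for $d=2$, $k=2$ and $q=\alpha+\beta u$ we minimize $\alpha^2+\beta^2/3$ subject to $\alpha+\beta\xi=1$. By Cauchy–Schwarz $1=(\alpha\cdot1+\frac\beta{\sqrt3}\cdot\sqrt3\xi)^2\le(\alpha^2+\frac{\beta^2}3)(1+3\xi^2)$, and equality is possible, so $\lambda_2(\xi)=\frac1{1+3\xi^2}$.

**Step A. Size of the Christoffel function.** The purpose is the bound that produces the right side of Theorem 2.

**Lemma 5.** For $\theta\in(0,\pi)$, $k\ge1$: $\ \lambda_k(\cos\theta)\le C\,k^{-1}(\sin\theta+1/k)^{d-1}$ with $C=C(d)$.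

*Proof.* We exhibit one good competitor, a peak at $\cos\theta$. Let $m=\lfloor(k-1)/d\rfloor+1$; then $m\ge k/d$. Put
$$D(\varphi)=\Bigl(\frac{\sin(m\varphi/2)}{\sin(\varphi/2)}\Bigr)^{2d}.$$
Since $\bigl(\frac{\sin(m\varphi/2)}{\sin(\varphi/2)}\bigr)^2=\sum_{|j|<m}(m-|j|)e^{ij\varphi}$, $D$ is an even trigonometric polynomial of degree $d(m-1)\le k-1$. Then $D(\varphi-\theta)+D(\varphi+\theta)$ is even in $\varphi$, hence equals $p(\cos\varphi)$ with a polynomial $p$ of degree $\le k-1$. Moreover $p(\cos\theta)=D(0)+D(2\theta)\ge m^{2d}$.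

Next we estimate $\int p^2\,d\mu=\frac{c_d}2\int_{-\pi}^\pi p(\cos\varphi)^2|\sin\varphi|^{d-1}d\varphi$. By $(a+b)^2\le2a^2+2b^2$ and the symmetry $\varphi\to-\varphi$,
$$\int p^2\,d\mu\le2c_d\int_{-\pi}^\pi D(\varphi-\theta)^2|\sin\varphi|^{d-1}d\varphi .$$
The integrand is $2\pi$-periodic, so we may put $\varphi=\theta+\psi$ with $\psi\in[-\pi,\pi]$. There $D(\psi)\le\min(m,\pi/|\psi|)^{2d}$, because $|\sin(m\psi/2)|\le m|\sin(\psi/2)|$ and $|\sin(\psi/2)|\ge|\psi|/\pi$. Also $|\sin(\theta+\psi)|\le\sin\theta+|\psi|$. So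
$$\int p^2\,d\mu\le2c_d\int_{-\pi}^\pi\min(m,\pi/|\psi|)^{4d}(\sin\theta+|\psi|)^{d-1}d\psi .$$
Substitute $\psi=v/m$ and use $\sin\theta+|v|/m\le(\sin\theta+1/m)(1+|v|)$. This is at most
$$2c_d\,m^{4d-1}(\sin\theta+1/m)^{d-1}\int_{-\infty}^\infty\min(1,\pi/|v|)^{4d}(1+|v|)^{d-1}dv,$$
and the last integral converges since $4d-(d-1)>1$. Divide by $p(\cos\theta)^2\ge m^{4d}$: $\lambda_k(\cos\theta)\le C\,m^{-1}(\sin\theta+1/m)^{d-1}$. Finally $1/m\le d/k$, which costs a factor of at most $d^d$. $\square$

**Step B. One-sided polynomial approximation of an indicator.** The purpose is a pair $m\le1_{[\xi,\infty)}\le M$ whose integrals differ by at most a Christoffel function.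

**Lemma 6** (Markov–Stieltjes). Let $\xi\in(-1,1)$, $k\ge2$. There are polynomials $m,M$ of degree $\le2k-2$ with $m\le1_{(\xi,\infty)}\le1_{[\xi,\infty)}\le M$ on $\mathbb R$, $\int M\,d\mu\le1$, and $0\le\int(M-m)\,d\mu\le\lambda_{k-1}(\xi)$.

*Proof.* *A quadrature with $\xi$ as a node.* Let $p_n$ be the orthonormal polynomials of $\mu$ and
$$R(x)=p_k(x)p_{k-1}(\xi)-p_k(\xi)p_{k-1}(x).$$
Then $R(\xi)=0$. Consecutive orthogonal polynomials have no common zero, so $R\not\equiv0$; its degree is $s=k$, or $s=k-1$ if $p_{k-1}(\xi)=0$. Also $R$ is orthogonal to all polynomials of degree $\le k-2$.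

The zeros of $R$ are real and simple (Szegő, *Orthogonal Polynomials*, Theorem 3.3.4). Indeed, if $R$ changed sign at no more than $k-2$ points of $(-1,1)$, then multiplying $R$ by the polynomial of degree $\le k-2$ with simple zeros at those points would give a function of constant sign with integral $0$, which is impossible. So $R$ has at least $k-1$ distinct real zeros of odd multiplicity. If $s=k-1$, these are all and simple. If $s=k$, at most one zero is left over; it is real, and it cannot coincide with one of the others, because that zero would have even multiplicity $2$.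

Let $\xi_1>\dots>\xi_s$ be the zeros, $\xi=\xi_i$. Let $\ell_l(x)=\frac{R(x)}{R'(\xi_l)(x-\xi_l)}$ be the Lagrange polynomials and $\lambda_l=\int\ell_l\,d\mu$. The quadrature $\int f\,d\mu=\sum_l\lambda_lf(\xi_l)$ holds for $\deg f\le s-1$. If $\deg f\le s+k-2$, write $f=Rg+h$ with $\deg g\le k-2$ and $\deg h\le s-1$. Then $\int Rg\,d\mu=0$ and $h=f$ at the nodes, so it holds for $f$ too. As $s+k-2\ge2s-2$, it is exact up to degree $2s-2$. Applied to $\ell_l^2$ and to $1$ it gives $\lambda_l=\int\ell_l^2\,d\mu>0$ and $\sum\lambda_l=1$. If $\deg q\le s-1$ and $q(\xi)=1$, then $\int q^2\,d\mu=\sum_l\lambda_lq(\xi_l)^2\ge\lambda_i$. Hence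
$$\lambda_i\le\lambda_s(\xi)\le\lambda_{k-1}(\xi),$$
where $\lambda_i$ is the weight at $\xi_i=\xi$, and $\lambda_s(\xi)$, $\lambda_{k-1}(\xi)$ are Christoffel functions; the last inequality holds because $s\ge k-1$.

*The majorant.* If $i=s$ put $M=1$. Otherwise let $M$ be the polynomial of degree $\le2s-2$ determined by the $2s-1$ Hermite conditions
$$M(\xi_l)=1\ (l\le i),\qquad M(\xi_l)=0\ (l>i),\qquad M'(\xi_l)=0\ (l\ne i).$$
$M'$ is not identically $0$ and has degree $\le2s-3$. It vanishes at $s-1$ nodes and, by Rolle, inside each of the $(i-1)+(s-i-1)=s-2$ gaps between consecutive nodes with equal values. That makes $2s-3$ zeros, so these are all the zeros and they are simple; at each of them $M'$ changes sign. Now we follow the signs.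

* On $(\xi_{i+1},\xi_i]$, $M'$ has no zero. As $M$ goes from $0$ to $1$ there, $M'>0$ and $0\le M\le1$ on this interval.
* To the right of $\xi_i$: $M'$ starts positive and changes sign once inside each gap and once at each node $\xi_{i-1},\dots,\xi_1$. So in each gap $M$ goes from $1$ up and back down to $1$, and beyond $\xi_1$ it increases. Hence $M\ge1$ on $[\xi_i,\infty)$.
* To the left of $\xi_{i+1}$: $M'$ changes sign at $\xi_{i+1}$, so it is negative just to the left of it. Read from right to left, $M$ rises from $0$ and returns to $0$ in each gap. To the left of $\xi_s$, $M'<0$, so $M$ decreases in $x$ to the value $0$ at $\xi_s$. Hence $M\ge0$ on $(-\infty,\xi_{i+1}]$.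

So $M\ge1_{[\xi,\infty)}$ on $\mathbb R$ (trivially if $i=s$), and $\int M\,d\mu=\sum_{l\le i}\lambda_l\le1$ by exactness in degree $2s-2$.

*The minorant.* The sign argument used only the order of the nodes. Reading the line in the opposite direction, it gives a polynomial $\widetilde M\ge1_{(-\infty,\xi]}$ of degree $\le2s-2$ with $\widetilde M(\xi_l)=1$ for $l\ge i$ and $0$ for $l<i$, so $\int\widetilde M\,d\mu=\sum_{l\ge i}\lambda_l$. Put $m=1-\widetilde M\le1_{(\xi,\infty)}$. Then $\int m\,d\mu=\sum_{l<i}\lambda_l$ and $\int(M-m)\,d\mu=\lambda_i\le\lambda_{k-1}(\xi)$. $\square$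

*Example.* For $d=2$, $k=3$, $\xi=0$: $p_3(0)=0$, so $R$ is a multiple of $p_3$, with nodes $0,\pm\sqrt{3/5}$ and weights $\frac49,\frac5{18},\frac5{18}$. Here $i=2$, $\int M\,d\mu=\frac5{18}+\frac49=\frac{13}{18}$, $\int m\,d\mu=\frac5{18}$, and the gap is $\frac49$. (The hemisphere has measure $\frac12$, which lies between.)

**Step C. Proof of Theorem 2.** We repeat the comparison with a design, and then apply the resulting approximate exactness to $m$ and $M$.

*Approximate exactness.* Let $t=\lfloor(N/C_d)^{1/d}\rfloor$ and $s=\lfloor\delta t\rfloor$. Since $N\ge C_dt^d$, (BRV) gives an $N$-point $t$-design on $S^d$. Define $W_n=N^{-2}\sum_{j,k}P_n(x_j\cdot x_k)$ as before; now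
$$W_n=Z_n^{-1}\sum_m\Bigl|\frac1N\sum_jY_{nm}(x_j)\Bigr|^2\in[0,1].$$
As in Section 6, $E-a_0=\sum_{n\ge1}a_nW_n$ has only terms $\ge0$, so comparison with the design gives, for any minimizer $Y_N$ and $1\le n\le s$, $a_nW_n(Y_N)\le\sum_{k>t}a_k$. Hence
$$W_n(Y_N)\le\eta_t:=\sum_{k>t}a_k\Big/\min_{1\le l\le\delta t}a_l\qquad(1\le n\le s).$$
Since $N\le C_d(t+1)^d$, condition (H) with $A=6d$ gives, for $N\ge N_0$,
$$\sum_{1\le n\le s}Z_nW_n(Y_N)^{1/2}\le A_ds^d\,\eta_t^{1/2}\le N^{-2}. \tag{10}$$
Inequality (2) holds on $S^d$ with the same proof, because $Z_n^{-1}\sum_mY_{nm}(x_0)^2=P_n(1)=1$. Let $f=\sum_{n\le s}f_nP_n$. Then $f_0=\int f\,d\mu$ and $|f_n|=|Z_n\int fP_n\,d\mu|\le Z_n\int|f|\,d\mu$. With (2) and (10),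
$$\Bigl|\frac1N\sum_jf(x_0\cdot y_j)-\int f\,d\mu\Bigr|\le\sum_{1\le n\le s}|f_n|W_n(Y_N)^{1/2}\le N^{-2}\int|f|\,d\mu. \tag{11}$$

*Squeezing the cap.* Let $S_0$ have centre $x_0$ and angular radius $\theta$, and put $\xi=\cos\theta$. Let $k=\lfloor s/2\rfloor+1$, which is $\ge2$ for large $N$, and take $m,M$ from Lemma 6. Their degree is $\le2k-2\le s$, so (11) applies. Whether $S_0$ is open or closed, its indicator lies between $m(x_0\cdot x)$ and $M(x_0\cdot x)$. In particular $\int m\,d\mu\le\sigma(S_0)\le\int M\,d\mu$. Since $M\ge0$, $\int|M|\,d\mu=\int M\,d\mu\le1$; and $\int|m|\,d\mu\le\int M\,d\mu+\int(M-m)\,d\mu\le1+\lambda_{k-1}(\xi)\le2$. So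
$$\frac1N\#\{j:y_j\in S_0\}\le\frac1N\sum_jM(x_0\cdot y_j)\le\int M\,d\mu+N^{-2}\le\sigma(S_0)+\lambda_{k-1}(\cos\theta)+N^{-2},$$
$$\frac1N\#\{j:y_j\in S_0\}\ge\frac1N\sum_jm(x_0\cdot y_j)\ge\int m\,d\mu-2N^{-2}\ge\sigma(S_0)-\lambda_{k-1}(\cos\theta)-2N^{-2}.$$

*The size of the error.* For $N$ large, $k-1=\lfloor s/2\rfloor\ge cN^{1/d}$ with $c=c(d,\delta)\in(0,1]$. By Lemma 5,
$$\lambda_{k-1}(\cos\theta)\le C(k-1)^{-1}\Bigl(\sin\theta+\frac1{k-1}\Bigr)^{d-1}\le C\,c^{-d}N^{-1/d}\bigl(\sin\theta+N^{-1/d}\bigr)^{d-1},$$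
and $2N^{-2}\le2N^{-1}=2N^{-1/d}(N^{-1/d})^{d-1}$ is absorbed by a bound of the same form. The constant depends only on $d$ and $\delta$; the kernel entered only through the threshold $N_0$ in (10). $\blacksquare$
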